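\title{Maximin shares of connected bundles: a constant fraction on every graph}

\begin{abstract}
Indivisible goods are the vertices of a finite connected graph, and $n$ agents with additive nonnegative utilities must receive pairwise disjoint connected bundles. We prove that for $n\ge 2$ there is always an allocation in which every agent receives at least the fraction $\frac{n}{4(n-1)}>\frac14$ of her maximin share, whatever the graph. The proof starts from an extremal partial allocation, lets its bundles trade small parts of the graph one at a time along a grid, and finds a better partial allocation by the Poincar\'e--Miranda and Birkhoff--von Neumann theorems. It uses only a Hall-type consequence of the maximin property, and this gives a min--max relation, with gap less than $4$, for packing connected sets of prescribed weight.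
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite connected graph whose vertices are indivisible goods, and let $N=\{1,\dots,n\}$ be a set of $n\ge1$ agents. Agent $i$ has a \emph{utility} $u_i$, given by values $u_i(v)\ge0$ for $v\in V$ and extended additively: $u_i(X)=\sum_{v\in X}u_i(v)$ for $X\subseteq V$. A \emph{connected set} is a nonempty set $X\subseteq V$ that induces a connected subgraph $G[X]$, and a \emph{bundle} is a connected set or the empty set. An \emph{allocation} is a sequence $(P_1,\dots,P_n)$ of pairwise disjoint bundles, where $P_i$ goes to agent $i$. The \emph{maximin share} of agent $i$ is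
\[
\mathrm{mms}_i=\max_{(Z_1,\dots,Z_n)}\ \min_{1\le j\le n}u_i(Z_j),
\]
the maximum being taken over all partitions of $V$ into $n$ bundles. For $c>0$, an allocation is a \emph{$c$-mms allocation} if $u_i(P_i)\ge c\cdot\mathrm{mms}_i$ for every $i\in N$; a $1$-mms allocation is called an mms allocation.

The number $\mathrm{mms}_i$ is what agent $i$ can secure if she cuts $G$ into $n$ bundles and chooses last. It is at most $u_i(V)/n$, and it can be much smaller: in a star whose center has value $0$ and whose $M\ge2$ leaves have value $1$, one of any two disjoint bundles misses the center and has value at most $1$, so for $n=2$ the maximin share is $1$ while $u_i(V)/2=M/2$. Thus the maximin share already takes into account the obstruction that the graph puts in the way of $n$ agents with the \emph{same} utility. The issue is how much more is lost when the utilities differ. For $n=2$ nothing is lost: agent $1$ cuts optimally, and agent $2$ takes the part she prefers, of value at least $u_2(V)/2\ge\mathrm{mms}_2$. For more agents, the following facts are recorded in \cite{clawfree}. If $G$ is a tree, mms allocations exist for any number of agents. If $G$ has no induced star with $d+1$ edges ($d>1$), then an $\frac{n}{d(n-1)+1}$-mms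 allocation exists for any $n$ agents. If $G$ is a cycle with $12$ vertices, then for some $6$ agents no $c$-mms allocation exists for any $c>\frac34$. The question posed in \cite{clawfree} is this:

\begin{quote}
Is there an absolute constant $c>0$ such that for each connected graph of goods and any set of agents there exists a $c$-mms allocation?
\end{quote}

The three facts point in different directions. The bound $\frac{n}{d(n-1)+1}$ tends to $0$ as $d$ grows, which suggests that large induced stars do harm. But stars are trees, and on trees nothing is lost. The result for trees does not transfer directly: the optimal partition of one agent survives in a suitable spanning tree of $G$, but the tree depends on the agent. So the doubtful graphs have both cycles and large induced stars. We show that they cost at most a factor of $4$.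

\begin{theorem}\label{thm:main}
Let $G$ be a finite connected graph and let $n\ge2$ agents have additive nonnegative utilities. Then an $\frac{n}{4(n-1)}$-mms allocation exists; in particular, a $\frac14$-mms allocation exists.
\end{theorem}

For $n=1$ one gives $V$ to the agent, so the answer to the question is yes, with $c=\frac14$. The fraction $\frac{n}{4(n-1)}$ exceeds $\frac{n}{d(n-1)+1}$ whenever $d\ge4$. By the example on the $12$-cycle, the best absolute constant lies in $[\frac14,\frac34]$; we do not claim that $\frac14$ is optimal.

The obvious attempt is to give some agent a minimal connected set of value at least $c$, delete it, and use induction. Deleting one \emph{vertex} is harmless, since it meets only one of the $n$ bundles in the optimal partition of another agent. Deleting a connected \emph{set} is not: it may contain several vertices that hold the rest of the graph together (Example~\ref{ex:K39}). Our proof therefore allows bundles to be revised. We serve all agents but one, in an extremal way (Section~\ref{sec:state}). The bundles of the well-served agents then look like stars around single vertices, the \emph{hubs}, and the graph falls apart into hubs, the bundles of the other agents, and pieces of value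 less than $c$, the \emph{clusters}. We let each hub give up its clusters one at a time (Section~\ref{sec:share}), ask the agents at every stage which bundle they want (Section~\ref{sec:labels}), and find by a fixed-point argument a stage at which they want different bundles (Section~\ref{sec:fixed}). The constant is explained by three steps. Averaging a value of $\mu\le n$ over $\mu-1$ bundles gives a bundle of value $\frac{\mu}{\mu-1}\ge\frac{n}{n-1}=4c$; the fixed-point argument loses one cluster and leaves $3c$; and a bundle of value $3c$ is still worth $c$ after a piece of value less than $2c$ is cut out of it. Section~\ref{sec:three} shows the method for three agents, and Section~\ref{sec:minmax} gives a min--max form of the result.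

\section{Solid utilities}\label{sec:solid}

Fix $n\ge2$ and put
\[
c=\frac{n}{4(n-1)},\qquad\text{so that}\qquad 4c=\frac{n}{n-1},\qquad \frac14<c\le\frac12 .
\]
From now on $G$ is a finite graph, not necessarily connected. A set $X\subseteq V$ is \emph{heavy} for a utility $u$ if $u(X)\ge c$, and \emph{light} otherwise. We identify components with their vertex sets.

The only property of an agent with maximin share $1$ that the proof uses is the one noted above: each deleted vertex destroys at most one unit of usable value.

\begin{definition}\label{def:solid}
Let $k\ge1$. A utility $u$ is \emph{$k$-solid} if for every $S\subseteq V$ with $|S|\le k-1$,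
\[
\sum\{u(C): C\text{ a component of }G-S,\ u(C)\ge c\}\ \ge\ k-|S| .
\]
\end{definition}

For $k\ge2$, a $k$-solid utility is $(k-1)$-solid, since fewer sets $S$ are tested against a smaller bound.

\begin{lemma}\label{lem:solid}
If there are $k$ pairwise disjoint connected sets $Z_1,\dots,Z_k$ with $u(Z_j)\ge1$ for all $j$, then $u$ is $k$-solid.
\end{lemma}

\begin{proof}
Let $|S|\le k-1$. At least $k-|S|$ of the sets $Z_j$ avoid $S$. Each of them lies in a component of $G-S$ of value at least $1\ge c$. As they are disjoint, the heavy components have total value at least $k-|S|$.
\end{proof}

\begin{theorem}\label{thm:solid}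
Let $1\le k\le n$, and let $N$ be a set of $k$ agents whose utilities on $G$ are all $k$-solid. Then there are pairwise disjoint connected sets $P_i$ $(i\in N)$ with $u_i(P_i)\ge c$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:solid}]
Let $N'=\{i:\mathrm{mms}_i>0\}$ and $k=|N'|\le n$. Agents outside $N'$ receive the empty bundle, so we are done if $k=0$. Otherwise divide $u_i$ by $\mathrm{mms}_i$ for $i\in N'$; this does not change which allocations are $c$-mms allocations, and now $\mathrm{mms}_i=1$. Each $i\in N'$ has $n\ge k$ disjoint connected sets of value at least $1$, so $u_i$ is $k$-solid by Lemma~\ref{lem:solid}. Theorem~\ref{thm:solid} serves the agents of $N'$.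
\end{proof}

\begin{remark}\label{rem:threshold}
Light components must be left out of the sum in Definition~\ref{def:solid}. Take $n=k=2$, so $c=\frac12$, and a star with center of value $0$ and $M>4$ leaves of value $2/M$. All components of $G-S$ together have value $2$ for $S=\emptyset$ and at least $2-2/M\ge1$ for $|S|=1$. Yet one of any two disjoint connected sets is a single leaf, of value $2/M<c$.
\end{remark}

\section{The idea: three agents and one hub}\label{sec:three}

Let $n=k=3$, so $c=\frac38$, $3c=\frac98$ and $4c=\frac32$. Let the agents $t,a,q$ have $3$-solid utilities, and suppose that we are stuck in the following position. Agent $q$ holds a connected set $F$ with $u_q(F)\ge c$. Agent $a$ holds a connected set $X_a$, disjoint from $F$, with $u_a(X_a)\ge3c$. Agent $t$ holds nothing. There is a vertex $h\in X_a$ such that every component of $G-h-F$ (a \emph{cluster}) is light for both $t$ and $a$. We show that $t$ and $a$ can be given disjoint connected sets of value at least $3c$ each, at the expense of $q$.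

Let $Q_1,\dots,Q_z$ be the clusters adjacent to both $h$ and $F$. At the times $\sigma=0,1,\dots,m=z+1$ we form two bundles. The bundle $Y_F(\sigma)$ consists of $F$, the clusters adjacent to $F$ but not to $h$, and the clusters $Q_y$ with $y<\sigma$. The bundle $Y_h(\sigma)$ consists of $h$ and the remaining clusters adjacent to $h$. So nothing happens in the step $0\to1$, and in each later step $h$ hands one cluster to $F$. Three facts hold.
\begin{enumerate}
\item[(i)] $X_a\subseteq Y_h(0)=Y_h(1)$, because each component of $G[X_a]-h$ is adjacent to $h$ and lies in a cluster.
\item[(ii)] For $s\in\{t,a\}$ and every $\sigma$, one of the two bundles has $u_s$-value at least $4c$. Indeed, a heavy component of $G$ is not a cluster, so each cluster inside it is adjacent to $h$ or to $F$, and the component lies in $Y_h(\sigma)\cup Y_F(\sigma)$. Solidity with $S=\emptyset$ gives a total value of at least $3$, and $\frac32=4c$.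
\item[(iii)] $u_s(Y_F(m))\ge2>4c$ for $s\in\{t,a\}$. Indeed, a heavy component of $G-h$ is not a cluster, so each cluster inside it is adjacent to $F$, and the component lies in $Y_F(m)$. Use solidity with $S=\{h\}$.
\end{enumerate}
At each time let $t$ and $a$ each point at $h$ or at $F$. At time $0$ agent $a$ points at $h$; at time $m$ both point at $F$; in all other cases the agent points at a bundle of value at least $4c$. Let $\tau<m$ be the last time at which some agent $s$ points at $h$, and let $s'$ be the other agent. At time $\tau+1$ agent $s'$ points at $F$, so $u_{s'}(Y_F(\tau+1))\ge4c$. If $s=a$ and $\tau=0$, then $u_s(Y_h(\tau+1))\ge3c$ by (i); this is the purpose of the idle first step. Otherwise $u_s(Y_h(\tau))\ge4c$, and at most one light cluster is lost in the next step, so $u_s(Y_h(\tau+1))>3c$.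

Again one agent, now $q$, holds nothing, but two agents hold $3c$ instead of one. The next example shows why this is progress.

\begin{example}\label{ex:K39}
Let $G$ have vertices $h,y,y',x_1,\dots,x_9$, with each $x_j$ adjacent to $h,y,y'$, and with one more edge $yy'$. All three agents give each $x_j$ the value $\frac13$ and $h$ the value $0$; agents $t$ and $a$ give $y$ and $y'$ the value $0$, and $q$ gives them $\frac14$ each. Three stars centered at $h,y,y'$ with three leaves each show that the utilities are $3$-solid. The set $F=\{y,y'\}$ is a minimal heavy connected set for $q$, since $\frac14<\frac38\le\frac12$. Once $q$ holds $F$ and $a$ holds $X_a=\{h,x_1,\dots,x_4\}$, of value $\frac43\ge\frac98$, only isolated vertices of value $\frac13<\frac38$ remain for $t$. The clusters are the sets $\{x_j\}$, and $m=10$. For $\sigma\ge1$ the bundles $Y_h(\sigma)$ and $Y_F(\sigma)$ contain $10-\sigma$ and $\sigma-1$ of the $x_j$, and value $\frac32$ requires five of them. So both agents point at $h$ for $\sigma\le5$ and at $F$ for $\sigma\ge6$, and $\tau=5$. Agent $a$ takes $Y_h(6)$, of value $\frac43$, and $t$ takes $Y_F(6)$, of value $\frac53$. This last set is large enough to split into the heavy connected sets $\{y,x_1,x_2\}$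 and $\{y',x_3,x_4,x_5\}$, and one of them can go to $q$.
\end{example}

In general there are $p$ hubs, and three things change. Time becomes a point of a $p$-dimensional grid, with one coordinate for each hub. A cluster may contain parts of the bundles of several agents, so it must be shared rather than handed over whole. And ``the last time at which someone points at $h$'' is replaced by a fixed-point theorem.

\section{An extremal state, its hubs and clusters}\label{sec:state}

We prove Theorem~\ref{thm:solid} by induction on $k$, with $n$ and $c$ fixed. For $k=1$, solidity with $S=\emptyset$ says that the heavy components of $G$ have total value at least $1$, so there is one. Let $2\le k\le n$, assume the theorem for $k-1$, and let $N$ be a set of $k$ agents with $k$-solid utilities. Call a family $(P_i)_{i\in N}$ as in the theorem a \emph{solution}. In Sections~\ref{sec:state}--\ref{sec:fixed} we assume that there is no solution and derive a contradiction.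

An agent is easy to deal with in two situations: if she holds two heavy sets, she can give one away, and if she holds a set of value $3c$, she can give part of it away. We record both kinds of reserve.

\begin{definition}\label{def:state}
A \emph{state} consists of an \emph{unserved} agent $t\in N$, a set $K\subseteq N\setminus\{t\}$ of \emph{doubled} agents, and pairwise disjoint connected sets $X_q$ $(q\in N\setminus\{t\})$ and $X'_q$ $(q\in K)$ such that $u_q(X_q)\ge c$ for all $q\ne t$ and $u_q(X_q')\ge c$ for all $q\in K$. An agent $q\in N\setminus(\{t\}\cup K)$ is \emph{rich} if $u_q(X_q)\ge3c$ and \emph{plain} otherwise.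
\end{definition}

The induction hypothesis, applied to $N\setminus\{t\}$ for any $t$, gives a state with $K=\emptyset$, and there are finitely many states. Fix a state that maximizes $|K|$ and, subject to that, the number of rich agents. Let $A=\{1,\dots,p\}$ be the set of rich agents (possibly $p=0$), let $B$ be the set of plain agents, and let $U=A\cup\{t\}$ be the set of \emph{active} agents. Then
\begin{equation}\label{eq:count}
k=1+p+|B|+|K| .
\end{equation}

Since no rich agent can become doubled, the set that she holds cannot be cut into two heavy parts. This forces it to be a star of light pieces. For $i\in A$ fix a spanning tree $T_i$ of $G[X_i]$.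

\begin{lemma}\label{lem:hub}
For each $i\in A$ there is a vertex $h_i\in X_i$ such that every component of $T_i-h_i$ is light for $u_i$.
\end{lemma}

\begin{proof}
Suppose not. For each vertex $h$ of $T_i$ choose a component of $T_i-h$ that is heavy for $u_i$, and let $e(h)$ be the edge of $T_i$ from $h$ to it. A tree has more vertices than edges, so $e(h)=e(h')$ for some $h\ne h'$, and this edge is $hh'$. The component chosen for $h$ is the side of the edge that contains $h'$, and the component chosen for $h'$ is the side that contains $h$. So both sides are heavy. Taking them as the new $X_i$ and $X_i'$ gives a state with doubled set $K\cup\{i\}$, against the maximality of $|K|$.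
\end{proof}

The vertex $h_i$ is the \emph{hub} of agent $i$, and the components of $T_i-h_i$ are her \emph{branches}. The point of the lemma is that a rich agent blocks the graph only at a single vertex, and single vertices are what solidity controls. For the other served agents we have no such structure, and we keep their sets whole. We use the following terms; see Figure~\ref{fig:state}.
\begin{itemize}
\item The \emph{frozen cores} are the sets $X_q$ $(q\in B)$ and $X_q,X_q'$ $(q\in K)$. The \emph{cores} are the frozen cores and the sets $\{h_i\}$ $(i\in A)$, which we also call hubs. The cores are disjoint connected sets; let $W$ be their union.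
\item The \emph{clusters} are the components of $G-W$.
\item The \emph{atoms} are the branches of all rich agents and the single vertices that lie in no $X_q$ or $X'_q$.
\end{itemize}
The atoms are connected sets that partition $V\setminus W$, so every cluster is a union of atoms. If $R$ is a union of atoms and $i\in A$, then $X_i\setminus R$ consists of $h_i$ and whole branches, and hence is connected.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[dashed] (3,0.95) ellipse (1.95 and 0.65);
\draw[dashed] (1.0,-1.3) ellipse (0.8 and 0.45);
\draw[dashed] (5.0,-1.3) ellipse (0.8 and 0.45);
\draw[dashed] (7.3,0.6) ellipse (0.45 and 0.4);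
\draw[fill=black!12,rounded corners] (2.2,-2.3) rectangle (3.8,-1.5);
\draw[very thick] (0,0)--(1.6,0.9)--(2.5,1.2) (0,0)--(0.6,-1.2);
\draw[very thick] (6,0)--(4.4,0.9) (6,0)--(5.4,-1.2)--(4.6,-1.4) (6,0)--(7.3,0.6);
\draw (2.5,1.2)--(3.4,0.8)--(4.4,0.9) (0.6,-1.2)--(1.4,-1.4)--(2.6,-1.9)--(3.4,-1.9)--(4.6,-1.4);
\foreach \p in {(1.6,0.9),(2.5,1.2),(4.4,0.9),(0.6,-1.2),(5.4,-1.2),(4.6,-1.4),(7.3,0.6),(2.6,-1.9),(3.4,-1.9)} \fill \p circle (2pt);
\foreach \p in {(3.4,0.8),(1.4,-1.4)} \draw[fill=white] \p circle (2pt);
\node[circle,draw,fill=white,inner sep=1.5pt] at (0,0) {$h_1$};
\node[circle,draw,fill=white,inner sep=1.5pt] at (6,0) {$h_2$};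
\node at (3,-1.25) {$F$};
\node at (3,1.85) {$Q_1$};
\node at (0.4,-1.95) {$Q_2$};
\node at (5.6,-1.95) {$Q_3$};
\node at (7.3,1.25) {$Q_4$};
\end{tikzpicture}
\caption{A state with two rich agents. Thick edges form the trees $T_1$ and $T_2$, with hubs $h_1$ and $h_2$; the shaded set $F$ is a frozen core; white dots are vertices held by nobody. Deleting the three cores $\{h_1\},\{h_2\},F$ leaves the clusters $Q_1,\dots,Q_4$ (dashed). The cluster $Q_1$ consists of three atoms: a branch of $T_1$, a free vertex, and a branch of $T_2$.}
\label{fig:state}
\end{figure}

A cluster may contain many branches of many agents. Nevertheless it is light, since otherwise we could cut out of it a heavy set so small that every rich agent can afford the loss.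

\begin{lemma}\label{lem:light}
Every cluster is light for every active agent.
\end{lemma}

\begin{proof}
Suppose not. Consider the connected sets that lie in a cluster, are unions of atoms, and are heavy for some active agent. A heavy cluster is such a set. Let $R$ be one with the fewest atoms. We first show that
\begin{equation}\label{eq:2c}
u_i(R\cap X_i)<2c\qquad\text{for every }i\in A .
\end{equation}
If $R$ is a single atom, then it is a branch of $T_i$, light for $u_i$ by Lemma~\ref{lem:hub}, or it is disjoint from $X_i$. If $R$ has at least two atoms, contract each atom of $R$ to a vertex. The resulting graph is connected, and a leaf of a spanning tree of it is an atom $\nu$ such that $R\setminus\nu$ is connected. Both $\nu$ and $R\setminus\nu$ have fewer atoms than $R$, so both are light for $u_i$, and $u_i(R)<2c$.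

By \eqref{eq:2c}, the connected set $X_i\setminus R$ has $u_i$-value greater than $3c-2c=c$ for every $i\in A$. Let $R$ be heavy for $s\in U$. The set $R$ is disjoint from the frozen cores. If $s=t$, give $R$ to $t$, give $X_i\setminus R$ to each $i\in A$, and give $X_q$ to each $q\in B\cup K$; this is a solution. If $s\in A$, replace $X_i$ by $X_i\setminus R$ for all $i\in A$ and put $X_s'=R$; this is a state with doubled set $K\cup\{s\}$. Both outcomes are excluded.
\end{proof}

\section{Sharing the clusters among the cores}\label{sec:share}

We now grow each core into a bundle by attaching parts of clusters. For a cluster $Q$ let $N(Q)$ be the set of cores adjacent to $Q$. For $J\in N(Q)$ let $\Gamma_J\ne\emptyset$ be the set of vertices of $Q$ with a neighbor in $J$. Let $\beta_J$ be the union of the branches of $T_i$ contained in $Q$ if $J=\{h_i\}$, and let $\beta_J=\emptyset$ if $J$ is frozen.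

A cluster such as $Q_1$ in Figure~\ref{fig:state} cannot be given whole to one hub if both rich agents are to start with their own sets. We need a rule for dividing $Q$ among any set $M$ of adjacent cores that keeps bundles connected, returns branches to their hubs, and only enlarges the other shares when a core withdraws. Giving each vertex to the nearest core of $M$ does this.

\begin{lemma}\label{lem:share}
For each cluster $Q$ and each nonempty $M\subseteq N(Q)$ there is a partition of $Q$ into possibly empty sets $Q^J_M$ $(J\in M)$ such that
\begin{enumerate}
\item[(1)] $J\cup Q^J_M$ is connected;
\item[(2)] $\beta_J\subseteq Q^J_M$;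
\item[(3)] $Q^J_M\subseteq Q^J_{M'}$ whenever $J\in M'\subseteq M$.
\end{enumerate}
\end{lemma}

\begin{proof}
Measure distances in the connected graph $G[Q]$, with $\mathrm{dist}(v,\emptyset)=\infty$. For $J\in N(Q)$ and $v\in Q$ put
\[
d_J(v)=\min\{\mathrm{dist}(v,\beta_J),\ 1+\mathrm{dist}(v,\Gamma_J)\}<\infty .
\]
Along an edge of $G[Q]$ each term changes by at most $1$, hence so does $d_J$. Fix a linear order of the cores, and put $v$ into $Q^J_M$ if the pair $(d_J(v),J)$ is lexicographically least among all pairs $(d_I(v),I)$ with $I\in M$. Property (3) holds because a least pair remains least in a subset. For (2), note that $d_J(v)=0$ if and only if $v\in\beta_J$, and that the sets $\beta_I$ are disjoint; so $v\in\beta_J$ has $d_J(v)=0<d_I(v)$ for all $I\neq J$.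

For (1) we show by induction on $d_J(v)$ that each $v\in Q^J_M$ is joined to the connected set $J$ by a path inside $J\cup Q^J_M$. If $d_J(v)=0$, then $v$ lies in a branch, which is connected, is adjacent to the hub $J$, and is contained in $Q^J_M$ by (2). If $v\in\Gamma_J$, then $v$ has a neighbor in $J$. Otherwise $v\notin\beta_J\cup\Gamma_J$. Let $w$ be the next vertex on a shortest path from $v$ to whichever of $\beta_J,\Gamma_J$ attains the minimum in $d_J(v)$. Then $d_J(w)\le d_J(v)-1$, and equality holds since $vw$ is an edge. For $I\in M\setminus\{J\}$,
\[
(d_J(w),J)=(d_J(v)-1,J)<(d_I(v)-1,I)\le(d_I(w),I).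
\]
So $w\in Q^J_M$, and the induction hypothesis applies to $w$.
\end{proof}

It remains to decide which cores share a cluster at a given time. We give each core an integer priority on each cluster, and the adjacent cores of highest priority share it. Two priority levels are not enough when $p\ge2$. In Section~\ref{sec:labels} we need to split the hubs into a set $D$ of hubs to be deleted, containing every hub that has finished, and the rest, in such a way that a hub in $D$ gets nothing from a cluster adjacent to a core outside $D$. With levels $1$ and $0$ only, a hub in the middle of its descent fits on neither side: where it has level $1$ it ties with the frozen cores, and where it has level $0$ it ties with the finished hubs. With $p+1$ steps between the top level and the bottom level, some step is free of hubs.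

Let $L=p+1$. List the clusters as $Q_1,\dots,Q_z$; if there are none, let $z=1$ and let $Q_1=\emptyset$ be a dummy cluster with $N(Q_1)=\emptyset$, which is light for everyone. Put $m=1+Lz$ and let $\Sigma=\{0,1,\dots,m\}^p$ be the \emph{grid}, with unit vectors $e_1,\dots,e_p$; for $p=0$ it is a single point. At $\sigma\in\Sigma$ every core has a \emph{priority} on every cluster, adjacent or not:
\begin{itemize}
\item a frozen core has priority $L$ on every cluster;
\item if $\sigma_i=0$, hub $h_i$ has priority $L$ on every cluster;
\item if $\sigma_i=1+\alpha z+\gamma$ with integers $\alpha\ge0$ and $0\le\gamma<z$, hub $h_i$ has priority $L-\alpha-1$ on $Q_1,\dots,Q_\gamma$ and priority $L-\alpha$ on $Q_{\gamma+1},\dots,Q_z$.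
\end{itemize}
In words: after an idle step, the hub runs $L$ times through the list of clusters and lowers one priority by $1$ in each step. We use the following properties.
\begin{enumerate}
\item[(P1)] All priorities are at most $L$. Those of $h_i$ all equal $L$ if $\sigma_i\in\{0,1\}$, and all equal $0$ if $\sigma_i=m$.
\item[(P2)] The step from $\sigma$ to $\sigma+e_i$ changes nothing if $\sigma_i=0$; otherwise it lowers the priority of $h_i$ on exactly one cluster by $1$ and changes nothing else.
\item[(P3)] At each $\sigma$ the priorities of a hub take one value or two consecutive values.
\end{enumerate}
Let $M_Q(\sigma)$ be the set of cores in $N(Q)$ with the largest priority on $Q$; it is empty only if $N(Q)=\emptyset$. For each core $J$ define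
\[
Y_J(\sigma)=J\cup\bigcup_{Q:\ J\in M_Q(\sigma)}Q^J_{M_Q(\sigma)} ,
\]
and write $Y_i(\sigma)$ for $Y_{\{h_i\}}(\sigma)$. By Lemma~\ref{lem:share}(1), for fixed $\sigma$ these are pairwise disjoint connected sets, and $J\subseteq Y_J(\sigma)$.

\begin{lemma}\label{lem:mono}
Let $i\in A$ and $\sigma\in\Sigma$.
\begin{enumerate}
\item[(1)] If $\sigma_i\in\{0,1\}$, then $X_i\subseteq Y_i(\sigma)$.
\item[(2)] If $\sigma_i<m$, then $Y_J(\sigma)\subseteq Y_J(\sigma+e_i)$ for every core $J\ne\{h_i\}$, and $Y_i(\sigma)\setminus Y_i(\sigma+e_i)$ is contained in a single cluster.
\end{enumerate}
\end{lemma}

\begin{proof}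
(1) A branch of $T_i$ lies in a cluster $Q$ and is adjacent to $h_i$, so $\{h_i\}\in N(Q)$. By (P1) the hub has the largest possible priority, so $\{h_i\}\in M_Q(\sigma)$, and Lemma~\ref{lem:share}(2) puts the branch into $Y_i(\sigma)$.

(2) By (P2) at most one priority changes, that of $h_i$ on one cluster $Q$. So the bundles change only inside $Q$, which gives the second statement. Let $M=M_Q(\sigma)$ and $M'=M_Q(\sigma+e_i)$. If $\{h_i\}\notin M$, then $M'=M$ and nothing changes. If $\{h_i\}\in M$ and $|M|\ge2$, then $M'$ is $M$ without $\{h_i\}$, and the other shares grow by Lemma~\ref{lem:share}(3). If $\{h_i\}$ is the only member of $M$, then no other core has any part of $Q$ at $\sigma$, so no other core can lose anything.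
\end{proof}

\section{Labels}\label{sec:labels}

At each grid point every active agent names the bundle she wants: that of a hub, recorded by a label $i\in A$, or that of some frozen core, recorded by the single label $*$. There are $p+1$ active agents and $p+1$ labels.

\begin{lemma}\label{lem:labels}
There are labels $\ell_s(\sigma)\in A\cup\{*\}$ for $s\in U$ and $\sigma\in\Sigma$ with the following properties.
\begin{enumerate}
\item[(a)] If $i\in A$ and $\sigma_i=0$, then $\ell_i(\sigma)=i$. This is called a \emph{home label}.
\item[(b)] If $i\in A$ and $\sigma_i=m$, then $\ell_s(\sigma)\ne i$ for all $s\in U$.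
\item[(c)] If $\ell_s(\sigma)=i\in A$ is not a home label, then $u_s(Y_i(\sigma))\ge4c$.
\item[(d)] If $\ell_s(\sigma)=*$, then there is a frozen core $F$ such that either $F=X_q$ with $q\in B$ and $u_s(Y_F(\sigma))\ge4c$, or $F\in\{X_q,X'_q\}$ with $q\in K$ and $u_s(Y_F(\sigma))\ge2c$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $\sigma$. Define the home labels as in (a); a home label $i$ has $\sigma_i=0\ne m$, so it agrees with (b). Let $s\in U$ be an agent without a home label at $\sigma$. We imitate facts (ii) and (iii) of Section~\ref{sec:three}.

\emph{Step 1: the hubs to delete.} Say that a hub \emph{straddles} $g\in\{1,\dots,L\}$ if it has a priority less than $g$ and a priority at least $g$. By (P3) a hub straddles at most one $g$, namely the larger of its two values. Since $L>p$, some $g\in\{1,\dots,L\}$ is straddled by no hub. Let $D\subseteq A$ be the set of $i$ such that all priorities of $h_i$ are less than $g$, and let $S=\{h_i:i\in D\}$. Call the cores other than the hubs in $S$ the \emph{top cores}. All their priorities are at least $g$: a hub outside $S$ has some priority at least $g$ and does not straddle $g$, and a frozen core has priority $L\ge g$. By (P1), $\sigma_i=m$ implies $i\in D$.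

\emph{Step 2: a component $C$ of $G-S$ that is heavy for $u_s$ is covered by the bundles of the top cores.} A vertex of $C\cap W$ lies in $W\setminus S$, that is, in a top core. Let $v\in C\setminus W$ and let $Q$ be the cluster of $v$. As $Q$ is connected and avoids $S$, we have $Q\subseteq C$, and $Q\ne C$ by Lemma~\ref{lem:light}. So some edge joins $Q$ to a vertex of $C\setminus Q$. This vertex lies in $W$, because $Q$ is a component of $G-W$, and it is not in $S$. Hence $N(Q)$ contains a top core, the largest priority on $Q$ in $N(Q)$ is at least $g$, and $M_Q(\sigma)$ consists of top cores. These cores share all of $Q$, so $v$ lies in the bundle of one of them.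

\emph{Step 3: averaging.} Put $\mu=k-|D|$. By \eqref{eq:count}, $|S|=|D|\le p\le k-1$, so $1\le\mu\le n$. Since $u_s$ is $k$-solid, Step 2 shows that the bundles of the top cores have total $u_s$-value at least $\mu$. Group the top cores into \emph{units}, one for each served agent outside $D$: the hub $\{h_i\}$ for $i\in A\setminus D$, the core $X_q$ for $q\in B$, and the pair $X_q,X'_q$ for $q\in K$. By \eqref{eq:count} the number of units is $p-|D|+|B|+|K|=\mu-1$. The total value is positive, so there is at least one unit, and $\mu\ge2$. Hence the bundles of some unit have $u_s$-value at least
\[
\frac{\mu}{\mu-1}\ \ge\ \frac{n}{n-1}=4c .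
\]
If this unit is a hub $\{h_i\}$, put $\ell_s(\sigma)=i$; then (c) holds, and $i\notin D$ gives $\sigma_i\ne m$, as (b) requires. Otherwise put $\ell_s(\sigma)=*$; then (d) holds, because one of the two bundles of a pair has at least half of the value.
\end{proof}

Step 3 is the only place, apart from the case $k=1$, where solidity is used, and the only place where $k\le n$ is used. The unserved agent matters here: because of her there is one unit fewer than there are units of value.

\section{The fixed point and the end of the proof}\label{sec:fixed}

We would like a grid point at which the $p+1$ active agents have $p+1$ different labels. There need not be one: in Example~\ref{ex:K39} both agents change their minds at the same step. But by Lemma~\ref{lem:mono} the bundles change little between neighboring grid points, so it is enough to collect different labels from the corners of one unit cube. We first find a point at which each label is demanded exactly once on average, and then round. Two classical theorems are used.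

\medskip\noindent\textbf{Poincar\'e--Miranda theorem.} \emph{Let $p\ge1$ and let $f_1,\dots,f_p\colon[0,m]^p\to\mathbb R$ be continuous. Suppose that for each $i$ we have $f_i(x)\ge0$ whenever $x_i=0$ and $f_i(x)\le0$ whenever $x_i=m$. Then $f_1(x)=\dots=f_p(x)=0$ for some $x$.} For $p=1$ this is the intermediate value theorem.

\medskip\noindent\textbf{Birkhoff--von Neumann theorem.} \emph{A square matrix with nonnegative entries in which every row and every column has sum $1$ is a convex combination of permutation matrices.} In particular, there is a bijection $\varphi$ from rows to columns such that all entries in the positions $(s,\varphi(s))$ are positive.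

\begin{lemma}\label{lem:match}
There are a bijection $\varphi\colon U\to A\cup\{*\}$ and grid points $w$ and $v_s$ $(s\in U)$ such that $\ell_s(v_s)=\varphi(s)$ and $w-v_s\in\{0,1\}^p$ for all $s\in U$.
\end{lemma}

\begin{proof}
If $p=0$, then $U=\{t\}$, the grid is one point, and the only label is $*$. Let $p\ge1$. For $x\in[0,m]^p$ and $\theta\in[0,1)$ round $x$ to the grid point
\[
v(x,\theta)=(\lfloor x_1+\theta\rfloor,\dots,\lfloor x_p+\theta\rfloor).
\]
Its $i$th coordinate is $\lfloor x_i\rfloor$ or $\lceil x_i\rceil$; in particular it equals $x_i$ if $x_i$ is an integer. As a function of $\theta$ it is a step function. For $s\in U$ and $\ell\in A\cup\{*\}$ let $a_{s,\ell}(x)$ be the total length of the set of $\theta\in[0,1)$ with $\ell_s(v(x,\theta))=\ell$. (This is affine interpolation on the Freudenthal, or Kuhn, triangulation of the cube: the points $v(x,\theta)$ form a chain in a unit cube, and their average over $\theta$ is $x$.)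

The functions $a_{s,\ell}$ are continuous. Indeed, $\int_0^1\lfloor\xi+\theta\rfloor\,d\theta=\xi$ for real $\xi$. So for $\xi\le\xi'$ the nonnegative integer-valued function $\lfloor\xi'+\theta\rfloor-\lfloor\xi+\theta\rfloor$ has integral $\xi'-\xi$, and it is nonzero on a set of length at most $\xi'-\xi$. Hence $v(x,\theta)=v(x',\theta)$ outside a set of length at most $\sum_i|x_i-x'_i|$, and $|a_{s,\ell}(x)-a_{s,\ell}(x')|\le\sum_i|x_i-x_i'|$.

For $i\in A$ let $f_i(x)=\sum_{s\in U}a_{s,i}(x)-1$ be the excess demand for label $i$. If $x_i=0$, then $v(x,\theta)_i=0$ for all $\theta$, so $a_{i,i}(x)=1$ by Lemma~\ref{lem:labels}(a), and $f_i(x)\ge0$. If $x_i=m$, then $v(x,\theta)_i=m$ for all $\theta$, so $f_i(x)=-1$ by Lemma~\ref{lem:labels}(b). The Poincar\'e--Miranda theorem gives a common zero $x$ of $f_1,\dots,f_p$.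

Consider the $(p+1)\times(p+1)$ matrix $(a_{s,\ell}(x))$. Each row has sum $1$, since for each $\theta$ agent $s$ has exactly one label. The columns $\ell\in A$ have sum $1$ by the choice of $x$. The sum of all entries is $p+1$, so the column $*$ has sum $1$ as well. The Birkhoff--von Neumann theorem gives a bijection $\varphi$ with $a_{s,\varphi(s)}(x)>0$ for all $s$. So for each $s$ there is $\theta_s$ such that $v_s=v(x,\theta_s)$ satisfies $\ell_s(v_s)=\varphi(s)$. Put $w=(\lceil x_1\rceil,\dots,\lceil x_p\rceil)$.
\end{proof}

We evaluate all bundles at the top corner $w$. The direction matters. On the way up from $v_s$ to $w$ a bundle suffers only from the step of its own hub, so it loses part of at most one cluster; on the way down it could lose part of a cluster in the step of each other hub.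

\begin{proof}[End of the proof of Theorem~\ref{thm:solid}]
Take $\varphi$, $w$ and $v_s$ from Lemma~\ref{lem:match}, and let $s^*=\varphi^{-1}(*)$. We first claim that
\begin{equation}\label{eq:rich}
u_s(Y_{\varphi(s)}(w))\ge3c\qquad\text{for every }s\in U\setminus\{s^*\}.
\end{equation}
Let $i=\varphi(s)=\ell_s(v_s)$. If this is a home label, then $s=i$ and $(v_s)_i=0$, so $w_i\le1$; Lemma~\ref{lem:mono}(1) gives $X_i\subseteq Y_i(w)$, and $u_i(X_i)\ge3c$ because $i$ is rich. Otherwise $u_s(Y_i(v_s))\ge4c$ by Lemma~\ref{lem:labels}(c). Walk from $v_s$ to $w$ by unit steps upward; each coordinate is raised at most once. By Lemma~\ref{lem:mono}(2), the bundle $Y_i$ does not shrink when a coordinate other than $i$ is raised, and it loses only a subset of one cluster when coordinate $i$ is raised. By Lemma~\ref{lem:light} the loss is less than $c$, so $u_s(Y_i(w))>3c$. This proves \eqref{eq:rich}.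

For $s^*$ let $F$ be the frozen core given by Lemma~\ref{lem:labels}(d) at $v_{s^*}$. By Lemma~\ref{lem:mono}(2), $Y_F(v_{s^*})\subseteq Y_F(w)$, so the lower bound in (d) holds at $w$.

Give $Y_{\varphi(s)}(w)$ to each $s\in U\setminus\{s^*\}$ and $Y_F(w)$ to $s^*$. These $p+1$ sets are bundles of distinct cores, so they are disjoint and connected. Each frozen core $F'\ne F$ lies in $Y_{F'}(w)$ and is therefore disjoint from them.

\emph{Case 1: $F\in\{X_q,X'_q\}$ with $q\in K$.} Give $q$ the other one of her two sets, and give $X_{q'}$ to each $q'\in(B\cup K)\setminus\{q\}$. Agent $s^*$ has value at least $2c$, the other active agents have at least $3c$, and everyone else has at least $c$. This is a solution.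

\emph{Case 2: $F=X_q$ with $q\in B$.} Form a new state with unserved agent $q$ and the same set $K$: the active agents hold the sets just assigned, and the agents of $(B\setminus\{q\})\cup K$ keep their sets. Agent $s^*$ has value at least $4c$, and the other active agents have at least $3c$ by \eqref{eq:rich}. So all $p+1$ agents of $U$ are rich in the new state, which contradicts the choice of the original state.

Both cases are impossible, so a solution exists. This completes the induction and proves Theorem~\ref{thm:solid}, and with it Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}\label{rem:hyp}
The proof uses neither that $G$ is connected nor that the optimal partitions of the agents cover $V$. If $G$ is connected, the allocation in Theorem~\ref{thm:main} can be taken to be a partition of $V$: as long as some vertex is unassigned, some unassigned vertex is adjacent to a nonempty bundle and can be added to it, and values do not decrease because utilities are nonnegative. (If all maximin shares are $0$, give $V$ to one agent.) Nonnegativity is also what turns the inclusions of Lemma~\ref{lem:mono} into inequalities between values, and additivity is used whenever a loss is subtracted or a total is averaged.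
\end{remark}

\section{A Hall-type form and a min--max relation}\label{sec:minmax}

Since the proof uses only solidity, it gives a statement with a converse.

\begin{theorem}\label{thm:hall}
Let $G$ be any finite graph, possibly disconnected, let $n\ge2$ and $c=\frac{n}{4(n-1)}$. For a utility $u$ and $\alpha>0$ consider the condition
\[
(\mathrm H_\alpha)\qquad \sum\{u(C): C\text{ a component of }G-S,\ u(C)\ge c\alpha\}\ \ge\ \alpha\,(n-|S|)
\]
for all $S\subseteq V$ with $|S|\le n-1$.
\begin{enumerate}
\item[(1)] If, for each of $n$ agents, the utility $u_i$ satisfies $(\mathrm H_{\alpha_i})$, then there are pairwise disjoint connected sets $P_i$ with $u_i(P_i)\ge c\,\alpha_i$ for all $i$.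
\item[(2)] If there are $n$ pairwise disjoint connected sets of $u$-value at least $\alpha$, then $(\mathrm H_\alpha)$ holds. Conversely, $(\mathrm H_\alpha)$ implies that there are $n$ pairwise disjoint connected sets of $u$-value at least $c\alpha$.
\end{enumerate}
\end{theorem}

\begin{proof}
The utility $u$ satisfies $(\mathrm H_\alpha)$ if and only if $u/\alpha$ is $n$-solid. So (1) is Theorem~\ref{thm:solid} with $k=n$, applied to the utilities $u_i/\alpha_i$. The first half of (2) is Lemma~\ref{lem:solid} applied to $u/\alpha$, and the second half is (1) for $n$ agents with the same utility $u$.
\end{proof}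

To read (2) as a min--max relation, let $\nu(u)$ be the largest $\alpha>0$ for which there are $n$ disjoint connected sets of $u$-value at least $\alpha$, and let $\tau(u)$ be the supremum of the $\alpha>0$ for which $(\mathrm H_\alpha)$ holds; each is taken to be $0$ if there is no such $\alpha$. The case $S=\emptyset$ gives $\tau(u)\le u(V)/n$, and part (2) says that
\[
\nu(u)\ \le\ \tau(u)\ \le\ \frac{4(n-1)}{n}\,\nu(u).
\]
So the packing value and the dual bound differ by a factor of at most $4(n-1)/n<4$. If $G$ is connected, then $\nu(u)$ is the maximin share of an agent with utility $u$, because $n$ disjoint connected sets extend to a partition of $V$ as in Remark~\ref{rem:hyp}.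

By part (1), agents are guaranteed the fraction $c$ of the dual bound rather than of the maximin share. Precisely, if $\tau(u_i)>0$ for all $i$, apply (1) along sequences of admissible values $\alpha_i$ that tend to $\tau(u_i)$; one of the finitely many families $(P_i)$ occurs infinitely often, and it satisfies $u_i(P_i)\ge c\,\tau(u_i)$ for all $i$. The dual bound can be strictly larger than the packing value. For a triangle with all values equal to $1$ and $n=2$, $c=\frac12$, we have $\nu(u)=1$, while $\tau(u)=\frac32$: the bound $u(V)/n$ is $\frac32$, and $(\mathrm H_{3/2})$ holds because $3\ge2\cdot\frac32$ for $S=\emptyset$ and $2\ge\frac32$ for $|S|=1$.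

\begin{thebibliography}{1}

\bibitem{clawfree}
\emph{Approximating proportional and maximin allocations on $D$-claw-free graphs},
doi:10.1613/jair.1.17263,
\texttt{https://jair.org/index.php/jair/article/download/17263/27278/53146}.

\end{thebibliography}
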